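# A c-compact convergence group that is neither sequentially compact nor coarse

All groups are abelian and written additively, $\omega=\{0,1,2,\dots\}$, and sequences are indexed by $\omega$. Everything takes place in ZFC, with no further axioms.

## 1. Convergence groups and null classes

**Definition 1.1.** A *convergence group* is a group $G$ with a relation $\mathcal L\subseteq G^{\omega}\times G$ (write $x_n\to x$ for $((x_n),x)\in\mathcal L$) such that:

1. limits are unique;
2. constant sequences converge to their value;
3. if $x_n\to x$, then every subsequence converges to $x$;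
4. (Urysohn axiom) if every subsequence of $(x_n)$ has a further subsequence converging to $x$, then $x_n\to x$;
5. (compatibility) if $x_n\to x$ and $y_n\to y$, then $x_n-y_n\to x-y$.

Such an $\mathcal L$ is called a *compatible convergence* on $G$. If $\mathcal L\subseteq\mathcal L'$, then $\mathcal L'$ is *coarser*: more sequences converge.

Examples are $\mathbb R$, $\mathbb Q$ and $\mathbb R/\mathbb Z$ with their usual convergence. Here axiom 4 holds because a sequence that does not converge to $x$ has a subsequence staying outside some neighborhood of $x$. Any group carries the *discrete* convergence, in which only the eventually constant sequences converge.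

**Definition 1.2.** A subset of $G$ is *closed* if it contains the limits of all its convergent sequences. The product $G\times H$ carries the coordinatewise convergence. A homomorphism $f:G\to H$ is *sequentially continuous* if $x_n\to x$ implies $f(x_n)\to f(x)$.

In $\mathbb R$ with the usual convergence $\mathbb Z$ is closed and $\mathbb Q$ is not. The product convergence on $\mathbb R\times\mathbb R$ is the usual one. The identity from discrete $\mathbb R$ to usual $\mathbb R$ is sequentially continuous; its inverse is not.

**Null sequences.** By compatibility with constant sequences, $x_n\to x$ if and only if $x_n-x\to0$. So $\mathcal L$ is determined by the set $\mathcal N\le G^\omega$ of sequences converging to $0$. This $\mathcal N$ is a subgroup, closed under subsequences; it satisfies the Urysohn axiom ($w\in\mathcal N$ if every subsequence of $w$ has a subsequence in $\mathcal N$); and it contains no nonzero constant. Conversely, given such an $\mathcal N$, put $x_n\to x$ iff $(x_n-x)\in\mathcal N$. Axioms 2–5 are immediate. If $x_n\to x$ and $x_n\to y$, then the constant $x-y$ is in $\mathcal N$,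 so $x=y$.

**Conventions on index sets.** "A.e." means "with finitely many exceptions", $\subseteq^*$ is inclusion up to finitely many elements, and $[P]^\omega$ is the set of infinite subsets of $P$. For a map $s:P\to\omega$ with $P\subseteq\omega$ infinite, $s\to\infty$ means that $s$ is finite-to-one. Such a map is strictly increasing, in particular injective, on some infinite subset of $P$. *Thinning out* means passing to an infinite subset of the index set. A *partial sequence* is a map $w:P\to G$ with $P\in[\omega]^\omega$; it converges *along* $P$ if its increasing enumeration converges.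

**Definition 1.3.** A *null class* on $G$ is a class $\mathcal B$ of partial sequences that contains $0$ on every domain, is closed under differences (of partial sequences with the same domain) and under $w\mapsto w\circ s$ for strictly increasing $s:Q\to P$ with $Q\subseteq\omega$ infinite (so under restriction), and contains no nonzero constant. Put
$$\mathcal N(\mathcal B)=\{w\in G^\omega:\ \forall P\in[\omega]^\omega\ \exists P'\in[P]^\omega\ \ w|P'\in\mathcal B\}.$$

For example, the partial sequences of reals tending to $0$ form a null class on $\mathbb R$, and $\mathcal N(\mathcal B)$ is the set of usual null sequences.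

**Lemma 1.4.** *If $\mathcal B$ is a null class, then $\mathcal N(\mathcal B)$ is the set of null sequences of a compatible convergence, and every member of $\mathcal B$, enumerated increasingly along its domain, is null.*

*Proof.* Differences: given $w,w'\in\mathcal N(\mathcal B)$ and $P$, take $P'\in[P]^\omega$ with $w|P'\in\mathcal B$, then $P''\in[P']^\omega$ with $w'|P''\in\mathcal B$; then $(w-w')|P''\in\mathcal B$. Subsequences: given $w\circ s$ and $P$, choose $P''\in[s(P)]^\omega$ with $w|P''\in\mathcal B$; then $(w\circ s)|s^{-1}(P'')\in\mathcal B$ and $s^{-1}(P'')\subseteq P$. Urysohn: suppose every subsequence of $w$ has a subsequence in $\mathcal N(\mathcal B)$. Given $P$, let $s:\omega\to P$ be its increasing enumeration. Some $w\circ s\circ s'$ is in $\mathcal N(\mathcal B)$, so $(w\circ s\circ s')|Q\in\mathcal B$ for some infinite $Q$. Composing with the inverse of $s\circ s':Q\to ss'(Q)$ gives $w|ss'(Q)\in\mathcal B$, and $ss'(Q)\subseteq P$. A constant in $\mathcal N(\mathcal B)$ restricts to a constant in $\mathcal B$, so it is $0$. Finally, if $w\in\mathcal B$ has domain $P$ with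 enumeration $s$, then $w\circ s$ and all its restrictions are in $\mathcal B$. $\square$

**Example 1.5 (a free group with $e_n\to e_\infty$).** For infinite $A\subseteq\omega$ let $F_A$ be the free abelian group on $\{e_n:n\in A\}\cup\{e_\infty\}$, and let $\mathcal B_A$ consist of the partial sequences $l\mapsto\sum_{i<m}k_i(e_{s_i(l)}-e_\infty)$ with $m\ge0$, $k_i\in\mathbb Z$ and $s_i:P\to A$ finite-to-one. It contains $0$, and it is closed under differences (concatenate the sums) and under composition with strictly increasing maps. Suppose such a sum has the constant value $y$. Thin out so that the equalities among the $s_i(l)$ do not depend on $l$, and merge equal terms. A nonzero merged coefficient would be the coefficient of $y$ at $e_{s_i(l)}$ for all $l$; as $s_i\to\infty$, this contradicts the finite support of $y$. So all merged coefficients vanish and $y=0$. Thus $\mathcal B_A$ is a null class, $F_A$ with $\mathcal N(\mathcal B_A)$ is a convergence group, and $e_n\to e_\infty$ along $A$. Moreover: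

(1.1) *If $\sum_n\lambda_{l,n}e_n+\nu_le_\infty\to\sum_n\varphi_ne_n+\varphi_\infty e_\infty$ in $F_A$ as $l\to\infty$, then there are $m\ge0$, nonzero integers $k_i$ $(i<m)$, an infinite set of indices $l$, and maps $s_i\to\infty$ from it to $A$, with $s_i(l)$ $(i<m)$ distinct for each $l$, such that for all these $l$*
$$\lambda_l=\varphi+\sum_{i<m}k_i\delta_{s_i(l)},\qquad \nu_l=\varphi_\infty-\sum_{i<m}k_i .$$

Indeed, on some infinite set the difference to the limit is in $\mathcal B_A$. Thin out, merge equal terms, drop zero coefficients, and compare coefficients.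

**Lemma 1.6.** *If $x_n\to x$ along $A$ in a convergence group and $s:P\to A$ is finite-to-one, then $x_{s(l)}\to x$ along $P$.*

*Proof.* Every infinite subset of $P$ contains an infinite set on which $s$ is strictly increasing; there $(x_{s(l)})$ is a subsequence of $(x_n)_{n\in A}$. Use the Urysohn axiom. $\square$

## 2. Completeness, closed projections, coarseness

**Definition 2.1.** $(x_n)$ is *Cauchy* if $x_{k_n}-x_{l_n}\to0$ for every pair of subsequences $(x_{k_n}),(x_{l_n})$. $G$ is *complete* if every Cauchy sequence converges.

$\mathbb Q$ with the usual convergence is not complete. A discrete group is complete: if $(x_n)$ is not eventually constant, one can choose increasing $k_n$, $l_n$ with $x_{k_n}\neq x_{l_n}$ for all $n$, so it is not Cauchy.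

**Definition 2.2.** $G$ is *sequentially compact* if every sequence has a convergent subsequence, and *sequentially precompact* if every sequence has a Cauchy subsequence.

$\mathbb R/\mathbb Z$ is sequentially compact. Its subgroup $\mathbb Q/\mathbb Z$ is sequentially precompact, since a subsequence converging in $\mathbb R/\mathbb Z$ is Cauchy, but it is not complete.

**Definition 2.3.** $(G,\mathcal L)$ is *coarse* if there is no compatible convergence $\mathcal L'\supsetneq\mathcal L$ on $G$.

Discrete $\mathbb Z$ is not coarse: the $2$-adic convergence is strictly coarser, since there $2^n\to0$. That $\mathbb R/\mathbb Z$ is coarse follows from Lemma 3.1 below.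

**Definition 2.4.** For a closed subgroup $K$, the *quotient convergence* on $G/K$ is the finest compatible convergence for which $\pi:G\to G/K$ is sequentially continuous. A *sequentially continuous homomorphic image* of $G$ is a convergence group $H$ together with a surjective sequentially continuous homomorphism $G\to H$.

For $\mathbb Z\le\mathbb R$ the quotient convergence is the usual convergence of $\mathbb R/\mathbb Z$. The usual one is compatible and makes $\pi$ continuous, so the finest is contained in it. Conversely, if $t_n\to t$ in the usual sense, there are lifts $x_n\to x$ in $\mathbb R$, so $t_n\to t$ in every convergence making $\pi$ continuous.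

**Definition 2.5.** $G$ is *c-compact* (categorically compact) if for every convergence group $H$ the projection $\pi_H:G\times H\to H$ sends closed subgroups of $G\times H$ to closed subgroups of $H$.

Discrete $\mathbb Z$ is not c-compact. In $\mathbb Z\times\mathbb R/\mathbb Z$ let $\Gamma=\{(n,n\sqrt2\bmod 1):n\in\mathbb Z\}$. A convergent sequence in $\Gamma$ has an eventually constant first coordinate, so it is eventually constant, and $\Gamma$ is closed. Its projection is an infinite, hence dense, countable subgroup of $\mathbb R/\mathbb Z$, which is not closed.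

We take the following facts as known:

(i) A convergence group is sequentially compact iff it is complete and sequentially precompact.

(ii) $G$ is c-compact iff every quotient $G/K$ by a closed subgroup $K$ is complete and every sequentially continuous homomorphic image of $G$ is complete.

(iii) Every sequentially compact convergence group is c-compact.

(iv) Categorically compact abelian topological groups, defined analogously, are compact.

Facts (iii) and (iv) suggest the question, which comes from "Convergence Groups: Sequential Compactness And Generalizations ()", https://rendiconti.dmi.units.it/volumi/25/10.pdf: *is every c-compact group sequentially compact, or at least coarse?* The answer to both parts is no. Let $\mathfrak c=2^{\aleph_0}$.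

**Theorem 2.6.** *There are a group $G$ (a $\mathbb Q$-vector space of size $\mathfrak c$), compatible convergences $\mathcal L\subsetneq\mathcal L'$ on $G$, and a sequence $(x_n)$ in $G$ such that $(G,\mathcal L)$ is c-compact, $x_n\to0$ in $\mathcal L'$, and no subsequence of $(x_n)$ converges in $\mathcal L$. Hence $(G,\mathcal L)$ is c-compact, not sequentially compact and not coarse.*

Two complements show what any counterexample must look like. Call $\mathcal C\subseteq[\omega]^\omega$ *Ramsey* if every infinite $B$ contains an infinite $A$ with $[A]^\omega\subseteq\mathcal C$ or $[A]^\omega\cap\mathcal C=\emptyset$. For instance, $\{D:\min D\text{ is even}\}$ is Ramsey: let $A$ be an infinite subset of $B$ consisting of numbers of one parity.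

**Theorem 2.7.** *Let $G$ be c-compact and assume that for every sequence $(x_n)$ in $G$, $m\ge1$, $k\in\mathbb Z^m$, the set*
$$\mathcal C_{x,k}=\Bigl\{D=\{d_0<d_1<\dots\}\in[\omega]^\omega:\ \Bigl(\sum_{i<m}k_ix_{d_{mn+i}}\Bigr)_n\text{ converges}\Bigr\}$$
*is Ramsey. Then $G$ is sequentially compact. In particular, a countable c-compact group whose convergence is an analytic subset of $G^{\omega}\times G$ ($G$ discrete) is sequentially compact.*

**Proposition 2.8.** *Let $(G,\mathcal L)$ be c-compact, $\mathcal L'\supseteq\mathcal L$ compatible, $x_n\to0$ in $\mathcal L'$. Then $1$ lies in the subgroup of $\mathbb Z$ generated by the integers $\sum_ik_i$ for which there are finite-to-one $s_i:\omega\to\omega$ with $\sum_ik_ix_{s_i(l)}\to0$ in $\mathcal L$.*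

Proposition 2.8 is proved in the next section, since it points to the construction. Sections 4–10 prove Theorem 2.6, and Section 11 proves Theorem 2.7.

## 3. Integer combinations in place of subsequences

We begin with the easiest case by hand.

**Lemma 3.1.** *A sequentially compact convergence group $(G,\mathcal L)$ is c-compact and coarse.*

*Proof.* Let $\Gamma\le G\times H$ be closed, $(y_n,h_n)\in\Gamma$ and $h_n\to h$. Pass to a subsequence with $y_n\to y$. Then $(y,h)\in\Gamma$, so $h\in\pi_H(\Gamma)$. For coarseness, let $\mathcal L'\supseteq\mathcal L$ be compatible and $x_n\to x$ in $\mathcal L'$. Every subsequence has a further subsequence converging in $\mathcal L$; the limit is also its limit in $\mathcal L'$, so it is $x$. By the Urysohn axiom $x_n\to x$ in $\mathcal L$. $\square$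

The first half of this proof asks for more than it needs. Since $\Gamma$ is a subgroup, we may use integer combinations of members of the sequence instead of a subsequence, provided the second coordinates still tend to $h$: the coefficients should sum to $1$. There is also a second way to succeed, with coefficient sum $0$.

**Definition 3.2.** An element $a$ of a convergence group $G$ is *full* if the only closed subgroup of $G$ containing $a$ is $G$.

In $\mathbb R/\mathbb Z$ the class of $\sqrt2$ is full, since its multiples are dense. The class of $\frac12$ is not.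

**Lemma 3.3 (criterion).** *Suppose every sequence $(y_n)$ in $G$ satisfies one of:*

*(α) there are $g\in G$, finitely many integers $\mu_l$ with $\sum_l\mu_l=1$, and strictly increasing $s_l:\omega\to\omega$ with $\sum_l\mu_ly_{s_l(k)}\to g$;*

*(β) there are a full element $a\in G$, finitely many integers $\mu_l$ with $\sum_l\mu_l=0$, and strictly increasing $s_l:\omega\to\omega$ with $\sum_l\mu_ly_{s_l(k)}\to a$.*

*Then $G$ is c-compact.*

*Proof.* Let $\Gamma\le G\times H$ be a closed subgroup, $(y_n,h_n)\in\Gamma$, $h_n\to h$. If (α) holds, then $\sum_l\mu_l(y_{s_l(k)},h_{s_l(k)})\to(g,(\sum_l\mu_l)h)=(g,h)$, so $(g,h)\in\Gamma$ and $h\in\pi_H(\Gamma)$. If (β) holds, the same combinations converge to $(a,0)$, so $(a,0)\in\Gamma$. The subgroup $K=\{y\in G:(y,0)\in\Gamma\}$ is closed and contains $a$, so $K=G$. Hence $(0,h_n)=(y_n,h_n)-(y_n,0)\in\Gamma$, and in the limit $(0,h)\in\Gamma$. $\square$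

Proposition 2.8 says that a group that is c-compact but not coarse must contain combinations of this kind.

*Proof of Proposition 2.8.* Let $I\le\mathbb Z$ be the subgroup in question, and with $F_\omega$ from Example 1.5 put
$$\Gamma=\langle(x_n,e_n)\ (n\in\omega),\ (0,me_\infty)\ (m\in I)\rangle\le G\times F_\omega .$$
We show that $\Gamma$ is closed. Let $\bigl(\sum_n\lambda_{l,n}x_n,\ \sum_n\lambda_{l,n}e_n+\nu_le_\infty\bigr)\to(y,f)$ with $\nu_l\in I$ and $f=\sum\varphi_ne_n+\varphi_\infty e_\infty$. By (1.1), on an infinite set of indices $l$ the first coordinate is $\sum_n\varphi_nx_n+\sum_ik_ix_{s_i(l)}$, so this tends to $y$ in $\mathcal L$, hence in $\mathcal L'$. In $\mathcal L'$ we have $x_{s_i(l)}\to0$ by Lemma 1.6, so $y=\sum_n\varphi_nx_n$. Therefore $\sum_ik_ix_{s_i(l)}\to0$ in $\mathcal L$, and, enumerating the index set by $\omega$, $\sum_ik_i\in I$. By (1.1) $\varphi_\infty=\nu_l+\sum_ik_i\in I$, so $(y,f)=\sum_n\varphi_n(x_n,e_n)+(0,\varphi_\infty e_\infty)\in\Gamma$.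

By c-compactness $\pi_{F_\omega}(\Gamma)=\langle e_n,\ me_\infty\ (m\in I)\rangle$ is closed. It contains every $e_n$, so it contains $e_\infty$; that is, $1\in I$. $\square$

So we want $x_n\not\to0$, but combinations of the $x_n$ with coefficient sum $1$ tending to $0$. One term with coefficient $1$ would be a null subsequence, so we try two terms:
$$2x_{a_k}-x_{b_k}\to0 .$$

*For which pairs $(a_k,b_k)$?* Not for all. If $2x_{a_k}-x_{b_k}\to0$ whenever $a_k<b_k$ and $a_k\to\infty$, then taking $b_k=k+1$ and $b_k=k+2$ with $a_k=k$ and subtracting, $x_{k+1}-x_{k+2}\to0$, so $x_k-x_{k+1}\to0$, and $x_k=(2x_k-x_{k+1})-(x_k-x_{k+1})\to0$. Sparse sets of pairs can collapse too. If $2x_{a_k}-x_{b_k}\to0$ and $2x_{b_k}-x_{a_k}\to0$, then $3x_{a_k}=2(2x_{a_k}-x_{b_k})+(2x_{b_k}-x_{a_k})\to0$; in a $\mathbb Q$-vector space where division by $3$ preserves null sequences, $x_{a_k}\to0$. The pairs must be so many that every pattern of letters finds some, and they must close no cycle whose steps, counted with direction, do not balance. Lemma 6.1 provides this.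

*In which group?* The obvious choice is $V=\mathbb Q^{(\omega)}$ with basis $(x_n)$ and null class all $n\mapsto\sum_{j\le p}q_j(2x_{a_j(n)}-x_{b_j(n)})$ with $q_j\in\mathbb Q$, pairs from the prescribed sets, and $a_j,b_j\to\infty$. Whatever the pairs, this group is not c-compact. The set $\Gamma=\{(nx_0,n\sqrt2\bmod1):n\in\mathbb Z\}$ is closed in $V\times\mathbb R/\mathbb Z$: if $n_kx_0\to g$, then every infinite set of indices contains an infinite set on which $n_kx_0-g$ is a combination of letters with indices tending to $\infty$, so, comparing coefficients at $x_0$, $n_k$ equals the coefficient of $g$ there for a.e. $k$ in that set. Hence $n_k$ is eventually constant, and a convergent sequence in $\Gamma$ is eventually constant. But the projection of $\Gamma$ is not closed. The attempt stops at the multiples of a single element, long before letters matter. So the letters must be placed in coordinates with values in a compact group, and there must be a way to use (β). Sections 7–9 do this. First we build the combinatorial tools.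

## 4. The cardinals $\mathfrak b$ and $\mathfrak h$, and a matrix of MAD families

For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(n)\le g(n)$ for a.e. $n$. Let $\mathfrak b$ be the least size of a family in $\omega^\omega$ that is unbounded in $\le^*$. Finite families are bounded by their maximum, so $\mathfrak b$ is infinite; $\omega^\omega$ itself is unbounded (no $g$ bounds $g+1$), so $\mathfrak b\le\mathfrak c$.

**Definition 4.1.** For infinite $R\subseteq\omega$, a family $\mathcal O\subseteq[R]^\omega$ is *open dense in $[R]^\omega$* if $X\in\mathcal O$, $Y\in[R]^\omega$, $Y\subseteq^*X$ imply $Y\in\mathcal O$, and every $X\in[R]^\omega$ contains a member of $\mathcal O$. Let $\mathfrak h$ be the least number of open dense families in $[\omega]^\omega$ whose intersection is not dense, i.e. some infinite $B$ contains no member of it.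

For example, the sets $X$ almost contained in the evens or in the odds form an open dense family.

**Lemma 4.2.** *$\mathfrak h$ exists and $\omega<\mathfrak h\le\mathfrak c$; the intersection of fewer than $\mathfrak h$ open dense families in $[R]^\omega$ is open dense in $[R]^\omega$, for every infinite $R$; and $\mathfrak h$ is regular.*

*Proof.* For infinite $A$ let $\mathcal O_A=\{X:A\not\subseteq^*X\}$. It is open: if $Y\subseteq^*X$ and $A\subseteq^*Y$, then $A\subseteq^*X$. It is dense: split $X$ into two infinite parts; $A$ cannot be almost contained in both. As $X\notin\mathcal O_X$, $\bigcap_A\mathcal O_A=\emptyset$, so $\mathfrak h$ exists and $\mathfrak h\le\mathfrak c$. Given countably many open dense $\mathcal O_n$ and $B$, take $B\supseteq B_0\supseteq B_1\supseteq\cdots$ with $B_n\in\mathcal O_n$. An infinite $X\subseteq B$ with $X\subseteq^*B_n$ for all $n$ (a *pseudo-intersection*; pick $x_0<x_1<\cdots$ with $x_n\in B_n$) lies in all $\mathcal O_n$. So $\mathfrak h>\omega$. Intersections of open families are open, and for $R=\omega$ density of intersections of fewer than $\mathfrak h$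 families is the definition of $\mathfrak h$; transfer to $R$ by a bijection $R\to\omega$. If $\mathfrak h$ were singular, we could split $\mathfrak h$ families with non-dense intersection into fewer than $\mathfrak h$ groups of size less than $\mathfrak h$. Each group has an open dense intersection, and so would the whole, a contradiction. $\square$

An *almost disjoint* family consists of infinite subsets of $\omega$ with pairwise finite intersections. It is *MAD* if every infinite set meets some member in an infinite set. Finite MAD families are allowed, e.g. $\{\text{evens},\text{odds}\}$.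

**Lemma 4.3 (matrix).** *There are MAD families $\mathcal A_\beta$ $(\beta<\mathfrak h)$ such that for $\beta<\gamma$ each member of $\mathcal A_\gamma$ is almost contained in a member of $\mathcal A_\beta$, and*

*(S) for every infinite $A$ there is $\delta<\mathfrak h$ such that for all $\delta'\ge\delta$ the set $A$ meets at least two members of $\mathcal A_{\delta'}$ in infinite sets.*

*Proof.* **Step 1 (construction).** Take open dense $\mathcal O_\beta$ $(\beta<\mathfrak h)$ and an infinite $B$ containing no member of $\bigcap_\beta\mathcal O_\beta$. Transferring $\{X\in\mathcal O_\beta:X\subseteq B\}$ by a bijection $B\to\omega$, we get open dense $\mathcal O'_\beta$ with $\bigcap_\beta\mathcal O'_\beta=\emptyset$. Suppose $\mathcal A_\gamma$ is given for $\gamma<\beta$. The families $\mathcal O'_\beta$ and $\{X:\exists E\in\mathcal A_\gamma\ X\subseteq^*E\}$ $(\gamma<\beta)$ are open dense (for density of the latter use that $\mathcal A_\gamma$ is MAD). There are fewer than $\mathfrak h$ of them, so their intersection is open dense. Let $\mathcal A_\beta$ be a maximal almost disjoint subfamily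 of it. It is MAD: an infinite $X$ contains a member $X'$ of the intersection, and if $X'$ had finite intersection with all members of $\mathcal A_\beta$, it could be added.

**Step 2 (two members at some level).** Let $A$ be infinite; $A\notin\mathcal O'_\delta$ for some $\delta$. $A$ meets some $E\in\mathcal A_\delta$ in an infinite set. If $A\setminus E$ were finite, then $A\subseteq^*E\in\mathcal O'_\delta$ would give $A\in\mathcal O'_\delta$. So $A\setminus E$ is infinite and meets some $E'\in\mathcal A_\delta$ in an infinite set, and $E'\ne E$.

**Step 3 (all later levels).** Let $\delta'\ge\delta$. Some $E_1\in\mathcal A_{\delta'}$ meets $A\cap E$ in an infinite set; it is almost contained in a member of $\mathcal A_\delta$, which must be $E$. Likewise some $E_1'\in\mathcal A_{\delta'}$ with $E_1'\subseteq^*E'$ meets $A\cap E'$ in an infinite set. As $E\cap E'$ is finite, $E_1\neq E_1'$. $\square$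

## 5. A $\mathfrak b$-chain of interval partitions

An *interval partition* $\Pi=(I_k)_{k\in\omega}$ is a partition of $\omega$ into consecutive nonempty finite intervals. $\Pi$ *dominates* $\Pi'$ if a.e. block of $\Pi$ contains a block of $\Pi'$. For example, the blocks $[3i,3i+3)$ dominate the blocks $[2i,2i+2)$, because any three consecutive integers contain such a pair. Domination is transitive: a block of the middle partition that is exceptional lies in at most one block of the top one.

**Lemma 5.1.** *There are interval partitions $\Pi_\xi=(I^\xi_k)_k$ $(\xi<\mathfrak b)$ with*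

*(A1) for $\zeta<\xi$, a.e. block of $\Pi_\zeta$ meets at most two blocks of $\Pi_\xi$;*

*(A2) for all $0=m_0<m_1<\dots$ there is $\xi$ such that infinitely many blocks of $\Pi_\xi$ contain some $[m_i,m_{i+1})$.*

*Proof.* **Step 1 (fewer than $\mathfrak b$ partitions are dominated by one).** Let $\varphi_\Pi(n)$ be the least $m$ such that $[n,m)$ contains a block of $\Pi$. Take a strictly increasing $g$ with $g(n)>n$ and $g\ge^*\varphi_\Pi$ for all the given $\Pi$. The partition with endpoints $m_0=0$, $m_{i+1}=g(m_i)$ dominates them all, since $m_{i+1}\ge\varphi_\Pi(m_i)$ for large $i$.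

**Step 2 (there are $\Theta_\xi$, $\xi<\mathfrak b$, not all dominated by one partition).** Take an unbounded family $(g_\xi)_{\xi<\mathfrak b}$; enlarging its members, we may assume that they are strictly increasing with $g_\xi(n)>n$. Let $\Theta_\xi$ have endpoints $m^\xi_0=0$, $m^\xi_{j+1}=g_\xi(m^\xi_j)$. Suppose the partition with endpoints $(m_i)$ dominates all $\Theta_\xi$. If $n\in[m_{i-1},m_i)$ is large, some $[m^\xi_j,m^\xi_{j+1})\subseteq[m_i,m_{i+1})$, so $g_\xi(n)\le g_\xi(m^\xi_j)=m^\xi_{j+1}\le m_{i+1}$. So the function $n\mapsto m_{i+1}$ (for $n\in[m_{i-1},m_i)$) bounds all $g_\xi$, a contradiction.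

**Step 3 (the chain).** By Step 1 let $\Pi_\xi$, recursively, dominate $\Theta_\xi$ and all $\Pi_\zeta$, $\zeta<\xi$.

**Step 4 (A1).** A block $J$ of $\Pi_\zeta$ meeting three blocks of $\Pi_\xi$ properly contains a block $I$ of $\Pi_\xi$. If $I$ contains a block $J'$ of $\Pi_\zeta$, then $J'\subsetneq J$, which is impossible. So $I$ is one of the finitely many exceptional blocks, and each of these lies in at most one $J$.

**Step 5 (A2).** Suppose that for every $\xi$, a.e. block of $\Pi_\xi$ contains no $[m_i,m_{i+1})$. For large $j$, the $\Pi_\xi$-block containing $m_j$ ends (exclusive end) at some $q$ with $m_j<q<m_{j+1}$, for otherwise it contains $[m_j,m_{j+1})$. The next block $[q,q')$ has $q'<m_{j+2}$, for otherwise it contains $[m_{j+1},m_{j+2})$. So $[q,q')\subseteq[m_j,m_{j+2})$. Hence the partition with endpoints $m_{2i}$ dominates all $\Pi_\xi$, so all $\Theta_\xi$, contradicting Step 2. $\square$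

## 6. Pairs for every pattern, with balanced cycles

A *pattern* is $t=(P,\tau_1,\dots,\tau_L)$ with $P\in[\omega]^\omega$, $L\ge1$ and $\tau_l:P\to\omega$ injective. Let $\mathbb T$ be the set of patterns; $|\mathbb T|=\mathfrak c$. A pattern records the positions of $L$ letters moving to infinity.

**Lemma 6.1.** *For each $t=(P,\tau_1,\dots,\tau_L)\in\mathbb T$ there are $i_0<i_0'<i_1<i_1'<\dots$ in $P$ such that, with*
$$E_t=\{(\tau_l(i_k),\tau_l(i_k')):k\in\omega,\ 1\le l\le L\},$$
*the following holds: for every finite $\mathcal E\subseteq\mathbb T$ and $r\ge1$ there is a finite $Y\subseteq\omega$ such that whenever $t_j\in\mathcal E$, $(a_j,b_j)\in E_{t_j}$, $a_j,b_j\notin Y$ $(j=1,\dots,r)$, there is $\theta:\omega\to\mathbb Z$ with $\theta(b_j)=\theta(a_j)+1$ for all $j\le r$.*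

How it will be used: the functional $\delta_n\mapsto2^{\theta(n)}$ kills every $2\delta_{a_j}-\delta_{b_j}$ but no $\delta_n$. The obstruction to $\theta$ is a cycle of pairs in which forward and backward steps do not balance. For instance, if $(a,b)\in E_{t_1}$ and $(b,a)\in E_{t_2}$, then $\theta$ would have to satisfy $\theta(b)=\theta(a)+1$ and $\theta(a)=\theta(b)+1$. A few such accidents can be hidden in $Y$, infinitely many cannot. The patterns are sorted into $\mathfrak h$ levels by the matrix; patterns of the same level get almost disjoint pair sets, and a pattern reacts uniformly to everything done on lower levels.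

*Proof.* **Step 1 (each pattern branches inside one row of the matrix).** *For each $t$ there are $\beta(t)<\mathfrak h$ (the* level *of $t$), infinite $P^t_x\subseteq P$ $(x\in2^\omega)$ and $D^t_{l,x}\in\mathcal A_{\beta(t)}$ with $\tau_l(P^t_x)\subseteq^*D^t_{l,x}$ and $D^t_{l,x}\neq D^t_{l,y}$ for $x\ne y$, $l\le L$.*

First, every infinite $R\subseteq P$ has infinite $R^0,R^1\subseteq R$ and $\gamma<\mathfrak h$ with $\tau_l(R^i)\subseteq^*D^i_l\in\mathcal A_\gamma$ and $D^0_l\ne D^1_l$ for all $l$. We treat $l=1,2,\dots,L$ successively, starting with $R^0=R^1=R$, $\gamma=0$. Suppose $R^0,R^1$ are as required at level $\gamma$ for all $l'<l$. By (S) take $\delta\ge\gamma$ such that $\tau_l(R^1)$ meets two members of $\mathcal A_\delta$ in infinite sets. Shrink $R^0$ so that $\tau_l(R^0)\subseteq E\in\mathcal A_\delta$, and then $R^1$ so that $\tau_l(R^1)\subseteq E'\in\mathcal A_\delta$ with $E'\neq E$. Then shrink both so that each $\tau_{l'}(R^i)$, $l'<l$, is almost contained in a member of $\mathcal A_\delta$. That member is almost contained in a member of $\mathcal A_\gamma$, which must be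 the old $D^i_{l'}$, since both almost contain the infinite set $\tau_{l'}(R^i)$. As $D^0_{l'}\cap D^1_{l'}$ is finite, the new members for $i=0,1$ are distinct. So $R^0,R^1$ are as required at level $\delta$ for all $l'\le l$.

Iterating from $P_\emptyset=P$ we get $P_u$ $(u\in2^{<\omega})$ and levels $\gamma_u$, where $P_{u0},P_{u1}\subseteq P_u$ are separated at level $\gamma_u$. Let $\beta(t)=\sup_u\gamma_u$; it is less than $\mathfrak h$ because $\mathfrak h$ is regular and uncountable. For $x\in2^\omega$ let $P^t_x\subseteq P$ be a pseudo-intersection of $(P_{x|n})_n$, shrunk so that each $\tau_l(P^t_x)$ is almost contained in some $D^t_{l,x}\in\mathcal A_{\beta(t)}$. If $x$ and $y$ split at $u$, then $D^t_{l,x}$ and $D^t_{l,y}$ are almost contained in distinct members of $\mathcal A_{\gamma_u}$ (the ones almost containing $\tau_l(P_{u0})$ and $\tau_l(P_{u1})$, in some order), so they are distinct.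

**Step 2 (set-up of the recursion).** By recursion on $\beta<\mathfrak h$ we choose, for all $t$ of level $\beta$, an infinite $R_t\subseteq P$. Write $R_t=\{i_0<i_0'<i_1<i_1'<\cdots\}$; $i_k$ and $i_k'$ are *mates*. Put $V_t=\bigcup_l\tau_l(R_t)$. We ensure:

(a) for $l,l'\le L$: $\tau_l=\tau_{l'}$ on $R_t$, or $\tau_l(R_t)\cap\tau_{l'}(R_t)=\emptyset$;

(b) $V_t\cap V_{t'}$ is finite for $t\neq t'$ of the same level.

By (a) and injectivity, $v=\tau_l(n)\in V_t$ determines $n\in R_t$, and $v^t:=\tau_l(n')$, with $n'$ the mate of $n$, does not depend on $l$. The map $v\mapsto v^t$ is an involution of $V_t$. Let $\varepsilon_t(v)=+1$ if $n<n'$ and $-1$ otherwise, so $\varepsilon_t(v^t)=-\varepsilon_t(v)$. Thus for $(a,b)\in E_t$ we have $b=a^t$ and $\varepsilon_t(a)=+1$.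

**Step 3 (words: following the images of a pattern through lower levels).** Let all levels below $\beta$ be done, and let $t=(P,\tau_1,\dots,\tau_L)$ have level $\beta$. A *word* is $w=(l,s_1,\dots,s_k)$ with $l\le L$, $k\ge0$, and $s_i\in\mathbb T$ of level less than $\beta$; its length is $k$. It defines a partial injective function $f_w$ on $P$: $f_{(l)}=\tau_l$, and $f_{ws}(n)=f_w(n)^s$, defined iff $f_w(n)$ is defined and lies in $V_s$. For example, $f_{(l,s)}(n)$ is the partner of $\tau_l(n)$ under $s$, when there is one. We write $f_w(R)$ for the set of the $f_w(n)$, $n\in R$, that are defined. A word $w$ is *alive on* an infinite $R$ if $f_w(n)$ is defined for a.e. $n\in R$. For $w$ alive on $R$ and $\gamma<\beta$, say that $w$ is *$\gamma$-decided on $R$* if either $f_w(R)\cap V_s$ is finite for all $s$ of level $\gamma$, or for some $s$ of level $\gamma$ we have $f_w(R)\subseteq^*V_s$ and $\varepsilon_s\circ f_w$ is a.e. constant on $R$. In the second case $s$ is unique, and $f_w(R)\cap V_{s'}$ is finite for every other $s'$ of level $\gamma$, by (b).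

For $w$ alive on $R$, the infinite $R'\subseteq R$ on which $w$ is $\gamma$-decided form an open dense family in $[R]^\omega$. Openness is clear. For density, let $R'$ be given. If $f_w(R')\cap V_s$ is infinite for some $s$ of level $\gamma$, shrink $R'$ so that $f_w$ maps it into $V_s$ and $\varepsilon_s\circ f_w$ is constant. Otherwise $w$ is $\gamma$-decided on $R'$ already.

**Step 4 (closing off: all relevant words are decided).** Given $x\in2^\omega$, start with $R_0=P^t_x$ and $W_0=\{(1),\dots,(L)\}$. Given $R_i$ and a set $W_i$ of words alive on $R_i$ with $|W_i|\le|\beta|+\omega<\mathfrak h$, choose an infinite $R_{i+1}\subseteq R_i$ on which all $w\in W_i$ are $\gamma$-decided for all $\gamma<\beta$; this is possible, as these are fewer than $\mathfrak h$ open dense requirements. Let $W_{i+1}$ consist of $W_i$ and all words $ws$ with $w\in W_i$, $s$ of level less than $\beta$, and $f_w(R_{i+1})\subseteq^*V_s$. These are alive on $R_{i+1}$, and for each pair $(w,\gamma)$ there is at most one such $s$ of level $\gamma$, so $|W_{i+1}|\le|\beta|+\omega$. Let $R\subseteq P^t_x$ be a pseudo-intersection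 of $(R_i)_i$ and $W=\bigcup_iW_i$. Then, also with any infinite subset of $R$ in place of $R$:

(e) $W$ is closed under initial segments (containing at least $l$); all $w\in W$ are alive and $\gamma$-decided on $R$ for all $\gamma<\beta$; and if $w\in W$, $s$ has level less than $\beta$ and $f_w(R)\cap V_s$ is infinite, then $f_w(R)\subseteq^*V_s$, $\varepsilon_s\circ f_w$ is a.e. constant on $R$, and $ws\in W$.

For the last part let $w\in W_i$ and let $\gamma$ be the level of $s$. As $R\subseteq^*R_{i+1}$ and $f_w$ is injective, $f_w(R_{i+1})\cap V_s$ is infinite. As $w$ is $\gamma$-decided on $R_{i+1}$, the second alternative holds there, with this $s$; so $ws\in W_{i+1}$.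

**Step 5 (separating words).** Shrink $R$ so that for all $w,w'\in W$:

(c) $f_w=f_{w'}$ a.e. on $R$, or there is a finite $Y'$ with $f_w(n)\neq f_{w'}(m)$ for all $n,m\in R\setminus Y'$ where both are defined;

(d) $f_w(R)\subseteq^*[w]$ for some $[w]\in\mathcal A_\beta$.

These are fewer than $\mathfrak h$ requirements, each open. Density for (d): $f_w(R')$ is infinite and meets some member of $\mathcal A_\beta$ in an infinite set. Density for (c): if $f_w=f_{w'}$ on an infinite subset of $R'$, pass to it. Otherwise $f_w(n)\ne f_{w'}(n)$ for a.e. $n\in R'$, both defined. Choose $n_0<n_1<\cdots$ in $R'$ such that $f_w(n_i)\neq f_{w'}(n_i)$, and $f_w(n_i)\ne f_{w'}(n_j)$, $f_{w'}(n_i)\neq f_w(n_j)$ for $j<i$; by injectivity each earlier $n_j$ excludes only finitely many candidates. On $\{n_i\}$ the second alternative of (c) holds.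

Applying (c) to the words $(l),(l')$ and deleting finitely many points of $R$ we get (a). Put $R_t=R$, $W_t=W$ and $Z_t=\{[w]:w\in W_t\}$, so $|Z_t|\le|\beta|+\omega$.

**Step 6 (choice of the branch $x$).** Well-order the patterns of level $\beta$ in type at most $\mathfrak c$ and treat them in this order. At $t$ choose first $x\in2^\omega$ with
$$D^t_{l,x}\notin\bigcup_{t'\text{ earlier}}Z_{t'}\qquad\text{for all }l\le L .$$
This is possible: the union consists of fewer than $\mathfrak c$ sets of size at most $|\beta|+\omega<\mathfrak h\le\mathfrak c$, so it has fewer than $\mathfrak c$ elements, and each of them excludes at most $L$ values of $x$, because $x\mapsto D^t_{l,x}$ is injective for each $l$. Then carry out Steps 4 and 5 with this $x$. Note that $[(l)]=D^t_{l,x}$, since $\tau_l(R_t)\subseteq^*D^t_{l,x}\in\mathcal A_\beta$.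

**Claim 1.** *For distinct $t,t'$ of level $\beta$, $w\in W_t$, $w'\in W_{t'}$, the set $\{(n,m)\in R_t\times R_{t'}:f_w(n)=f_{w'}(m)\}$ is finite. In particular (b) holds at level $\beta$.*

The statement is symmetric in $t,t'$, so let $t'$ be earlier than $t$. We induct on the length of $w$, for all $w'\in W_{t'}$ at once. If $w=(l)$, then $f_w(R_t)$ and $f_{w'}(R_{t'})$ are almost contained in $D^t_{l,x}$ and in $[w']\in Z_{t'}$, which are distinct members of $\mathcal A_\beta$; by injectivity there are only finitely many pairs. Let $w=w_1s$ and suppose that $f_w(n)=f_{w'}(m)$ for infinitely many pairs. As $f_w(n)\in V_s$, we have $f_{w'}(m)\in V_s$ for infinitely many $m$, so $w's\in W_{t'}$ by (e). For these pairs $f_{w's}(m)=f_{w'}(m)^s=f_w(n)^s=f_{w_1}(n)$, contradicting the induction hypothesis for $w_1\in W_t$ and $w's\in W_{t'}$. Taking words of length $0$ gives (b). The recursion is complete.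

**Step 7 (walks and voltage).** For finite $\mathcal E\subseteq\mathbb T$ an *$\mathcal E$-walk* of length $k$ is $v_0,s_1,v_1,\dots,s_k,v_k$ with $s_i\in\mathcal E$, $v_{i-1}\in V_{s_i}$, $v_i=v_{i-1}^{s_i}$. Its *voltage* is $\sum_i\varepsilon_{s_i}(v_{i-1})$. It is *closed* if $v_k=v_0$, and *bad* if it is closed with nonzero voltage. In the example after the statement, $a,t_1,b,t_2,a$ is closed with voltage $2$, so it is bad. As $v\mapsto v^s$ is an involution, a walk is determined by $(s_i)$ and any one $v_i$ together with its position $i$; so each vertex lies on only finitely many $\mathcal E$-walks of length at most $r$.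

**Claim 2.** *For each finite $\mathcal E$ and each $r$ there are only finitely many bad $\mathcal E$-walks of length at most $r$.*

For $\mathcal E=\emptyset$ there are none. Otherwise we induct on the maximal level $\beta$ occurring in $\mathcal E$. Let $\mathcal E=\mathcal E_0\cup\mathcal E_1$ with $\mathcal E_1$ the level-$\beta$ part; the claim holds for $\mathcal E_0$. For $t\in\mathcal E_1$ let $W^r_t$ be the finite set of words $(l,s_1,\dots,s_k)\in W_t$ with $k\le r$ and all $s_i\in\mathcal E_0$. There is a finite $Y_t\subseteq R_t$ such that for all $n,m\in R_t\setminus Y_t$, $w,w'\in W^r_t$, $s\in\mathcal E_0$ the value $f_w(n)$ is defined and: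

(c1) either $ws\in W_t$, and then $f_w(n)\in V_s$, $f_{ws}(n)=f_w(n)^s$, and $\varepsilon_s(f_w(n))=:\varepsilon(w,s)$ does not depend on $n\in R_t\setminus Y_t$; or $f_w(n)\notin V_s$ for all $n\in R_t\setminus Y_t$;

(c2) if $f_w(n)=f_{w'}(m)$, then $n=m$ and $f_w=f_{w'}$ on $R_t\setminus Y_t$;

(c3) $f_w(n)\notin V_{t'}$ for $t'\in\mathcal E_1\setminus\{t\}$.

Indeed, these are finitely many requirements. For (c1): if $ws\in W_t$, then $ws$ is alive on $R_t$, so $f_w(n)\in V_s$ a.e., and (e) gives the constant sign; if $ws\notin W_t$, then $f_w(R_t)\cap V_s$ is finite by (e), and $f_w$ is injective. (c2) follows from (c) and injectivity, and (c3) from Claim 1 applied to $w$ and the words $(l')$ of $t'$.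

Let $Y$ be the finite set of all defined values $f_w(n)$ with $w\in W^r_t$, $n\in Y_t$, $t\in\mathcal E_1$, together with all vertices of bad $\mathcal E_0$-walks of length at most $r$. If there were infinitely many bad $\mathcal E$-walks of length at most $r$, one of them, say $v_0,s_1,\dots,s_k,v_k$, would avoid $Y$. It uses some $t\in\mathcal E_1$, otherwise it is a bad $\mathcal E_0$-walk. Rotating a closed walk changes neither its voltage nor its vertices, so let $s_1=t$. Let $v_0=\tau_l(n_0)$ with $n_0\in R_t$; then $n_0\notin Y_t$ because $v_0\notin Y$. Let $n_0'$ be the mate of $n_0$. We show inductively that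
$$v_i=f_{w_i}(m_i)\quad\text{with }w_i\in W^r_t\text{ of length at most }i,\quad m_i\in\{n_0,n_0'\}\setminus Y_t,$$
starting with $w_0=(l)$, $m_0=n_0$.

- If $s=s_{i+1}\in\mathcal E_0$: since $v_i\in V_s$, (c1) gives $w_is\in W_t$ and $v_{i+1}=f_{w_is}(m_i)$. Take $w_{i+1}=w_is$, whose length is at most $i+1\le r$, and $m_{i+1}=m_i$. The voltage of the step is $\varepsilon(w_i,s)$.
- If $s_{i+1}=t$: then $v_i=\tau_{l'}(m)$ with $m\in R_t$, and $m\notin Y_t$ as $v_i\notin Y$. By (c2), $m=m_i$ and $f_{w_i}=\tau_{l'}$ on $R_t\setminus Y_t$. Let $m_{i+1}$ be the mate of $m_i$. Then $v_{i+1}=\tau_{l'}(m_{i+1})$, so $m_{i+1}\notin Y_t$ as $v_{i+1}\notin Y$, and $v_{i+1}=f_{w_i}(m_{i+1})$. Take $w_{i+1}=w_i$.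
- $s_{i+1}\in\mathcal E_1\setminus\{t\}$ is impossible by (c3).

Since $v_k=v_0$, (c2) gives $m_k=n_0$ and $f_{w_k}=\tau_l$ on $R_t\setminus Y_t$. The $t$-steps are exactly the steps that change $m_i$; they alternate between $n_0\to n_0'$ and $n_0'\to n_0$, with opposite voltages. So their number is even and their total voltage is $0$. Delete them and replace every $m_i$ by $n_0$. By (c1) the remaining steps form an $\mathcal E_0$-walk through vertices $f_{w_i}(n_0)$, of length at most $r$, from $v_0$ to $f_{w_k}(n_0)=\tau_l(n_0)=v_0$, and each remaining step has the same voltage $\varepsilon(w_i,s)$ as before. So this walk is closed with the nonzero voltage of the original walk. It is a bad $\mathcal E_0$-walk, so $v_0\in Y$, a contradiction. This proves Claim 2.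

**Step 8 (finding $\theta$).** Given $\mathcal E$ and $r$, let $Y$ be the set of all vertices of bad $\mathcal E$-walks of length at most $r$; it is finite by Claim 2. Let edges $(a_j,b_j)\in E_{t_j}$ $(j\le r)$ off $Y$ be given, and consider the finite multigraph with these $r$ edges. It has no loops, as the $\tau_l$ are injective. Going from $a_j$ to $b_j=a_j^{t_j}$ is a step of voltage $+1$, going back a step of voltage $-1$. Define $\theta$ along a spanning forest so that $\theta(b_j)=\theta(a_j)+1$ for its edges, and $\theta=0$ off the graph. For a further edge $(a_j,b_j)$, go from $a_j$ to $b_j$ along it and back along the forest. The edges used are distinct, so this is a closed $\mathcal E$-walk of length at most $r$ off $Y$. It is not bad, so its voltage $1+\theta(a_j)-\theta(b_j)$ is $0$. $\square$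

## 7. Coordinates in the dual of $\mathbb Q$

Now we choose the group. Its coordinates should be compact, and it needs many elements whose multiples are dense.

Let $\Sigma=\mathrm{Hom}(\mathbb Q,\mathbb R/\mathbb Z)$ with pointwise convergence. As a closed subgroup of $(\mathbb R/\mathbb Z)^{\mathbb Q}$ it is a compact metrizable group. It is a $\mathbb Q$-vector space via $(qs)(x)=s(qx)$, and multiplication by $q\in\mathbb Q\setminus\{0\}$ is an automorphism and a homeomorphism. Fix an enumeration $(x^{(n)})_n$ of $\mathbb Q$ and put $\|s\|=\sum_n2^{-n}|s(x^{(n)})|$, where $|\cdot|$ is the distance to $0$ in $\mathbb R/\mathbb Z$. This is subadditive and symmetric and induces the topology.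

Let $\Sigma_0=\{s\in\Sigma:s\text{ is not injective}\}$. For real $u$ consider $s_u(x)=ux\bmod1$: $s_1$ has kernel $\mathbb Z$, so $s_1\in\Sigma_0$; $s_{\sqrt2}$ is injective.

*$\Sigma_0$ is a $\mathbb Q$-subspace of size $\mathfrak c$.* Two nonzero subgroups of $\mathbb Q$ intersect nontrivially ($bc\cdot\frac ab=ac=ad\cdot\frac cd$), so the sum of two elements of $\Sigma_0$ has a nontrivial kernel; and $\ker(qs)=q^{-1}\ker s$ for $q\ne0$. There are $\mathfrak c$ elements $s$ with $s(1)=0$: the value $s(1/(n+1)!)$ may be chosen successively as any of the $n+1$ solutions $y$ of $(n+1)y=s(1/n!)$. And $|\Sigma|\le\mathfrak c^\omega=\mathfrak c$.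

*If $s\notin\Sigma_0$, then $\mathbb Zs$ is dense in $\Sigma$.* Otherwise a nontrivial continuous character of $\Sigma$ kills $s$. By Pontryagin duality continuous characters of $\Sigma$ are the evaluations at $x\in\mathbb Q$; but $s(x)\ne0$ for $x\neq0$.

*$\dim_{\mathbb Q}\Sigma/\Sigma_0=\mathfrak c$.* The map $u\mapsto s_u$ is $\mathbb Q$-linear from $\mathbb R$ to $\Sigma$, and $s_u\in\Sigma_0$ iff $ux\in\mathbb Z$ for some $x\neq0$ iff $u\in\mathbb Q$. So $\mathbb R/\mathbb Q$, of dimension $\mathfrak c$, embeds in $\Sigma/\Sigma_0$.

Choose a $\mathbb Q$-subspace $C$ with $\Sigma=C\oplus\Sigma_0$. Then $\dim C=\mathfrak c$, and every $a\in C\setminus\{0\}$ generates a dense subgroup of $\Sigma$.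

Let $B=c_0(\Sigma)=\{b\in\Sigma^\omega:\|b(j)\|\to0\}$ with $\|b\|=\sup_j\|b(j)\|$; "converges in $B$" refers to this norm. Since multiplication by $q$ is continuous at $0\in\Sigma$, $B$ is a $\mathbb Q$-vector space, and $b_n\to0$ in $B$ implies $qb_n\to0$ in $B$. Its size is $\mathfrak c$. For $b\in\Sigma^\omega$ and $I\subseteq\omega$ let $b|I$ be $b$ on $I$ and $0$ off $I$. Put
$$G=B\oplus C,\qquad\rho:\Sigma\to G\ \ \mathbb Q\text{-linear},\quad\rho|C=\mathrm{id}_C,\quad\rho(\Sigma_0)=B .$$
This is possible since $\dim\Sigma_0=\dim B=\mathfrak c$, and then $\rho(\Sigma)=G$. As a $\mathbb Q$-vector space $G$ has size $\mathfrak c$.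

Fix $\eta\in\Sigma\setminus\{0\}$ and let $x_n\in B$ have value $\eta$ at coordinate $n$ and $0$ elsewhere. The $x_n$ are the *letters*. They do not tend to $0$ in the norm.

The role of $\rho$ is this. We shall declare $c_n\to\rho(\sigma)$ whenever $c_n\in C$ and $c_n\to\sigma$ in $\Sigma$. Then the multiples of any $a\in C\setminus\{0\}$ accumulate at every point of $\rho(\Sigma)=G$, so $a$ is full and (β) becomes usable.

One difficulty is left. A sequence in $B$ has a subsequence converging coordinatewise to some $\bar b\in\Sigma^\omega$, but there may be moving blocks of values that do not tend to $0$ in norm, and $\bar b$ may lie outside $c_0(\Sigma)$. We must make such blocks converge modulo letters, without making the letters themselves converge. The idea is to choose a maximal "independent" family of sequences of blocks and to let each sequence in it converge to its own element of $C$.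

## 8. Block functions: captured and independent

**Definition 8.1.** A *$\xi$-function* $(\xi<\mathfrak b)$ is a map $f:S\to B$ with $S=\{k_0<k_1<\dots\}\subseteq\omega$ infinite, $k_{i+1}-k_i\to\infty$, and $\operatorname{supp}f(k)\subseteq I^\xi_k$ for $k\in S$.

For example, $f(k)=x_{\min I^\xi_k}$ for $k\in S=\{2^i:i\in\omega\}$.

There are $\mathfrak c$ $\xi$-functions. Let $(f_\alpha)_{\alpha<\mathfrak c\cdot\mathfrak b}$ (ordinal product: $\mathfrak b$ consecutive copies of $\mathfrak c$) be such that for each $\xi<\mathfrak b$ the set of all $\xi$-functions is $\{f_{\mathfrak c\cdot\xi+\nu}:\nu<\mathfrak c\}$. Put $\mathrm{rk}(\mathfrak c\cdot\xi+\nu)=\xi$ and $S_\alpha=\operatorname{dom}f_\alpha$. Then $|\mathfrak c\cdot\mathfrak b|=\mathfrak c$, and $\alpha\le\alpha'$ implies $\mathrm{rk}\,\alpha\le\mathrm{rk}\,\alpha'$.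

**Definition 8.2.** For a set $\Lambda'$ of ordinals less than $\mathfrak c\cdot\mathfrak b$, a map $u:P\to B$ $(P\in[\omega]^\omega)$ is *$\Lambda'$-captured* if there are finitely many $\alpha_i\in\Lambda'$ (repetitions allowed), $r_i,q_j\in\mathbb Q$, $\kappa_i:P\to S_{\alpha_i}$ and $\tau_j:P\to\omega$, all $\to\infty$, with
$$u(n)-\sum_{j\le p}q_jx_{\tau_j(n)}-\sum_{i\le d}r_if_{\alpha_i}(\kappa_i(n))\longrightarrow0\quad\text{in }B\qquad(n\in P).$$
Here $p=0$ or $d=0$ is allowed. Define $\Lambda$ recursively: $\alpha\in\Lambda$ iff no restriction of $f_\alpha$ to an infinite subset of $S_\alpha$ is $(\Lambda\cap\alpha)$-captured.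

The function $f(k)=x_{\min I^\xi_k}$ is $\emptyset$-captured, so its indices never enter $\Lambda$. If the sizes $|I^\xi_k|$ tend to $\infty$ along $S$ and $f(k)$ has value $\eta$ on all of $I^\xi_k$, then no restriction of $f$ to an infinite set is $\emptyset$-captured: for large $k$ some coordinate in $I^\xi_k$ is none of the $p$ letter positions, and there the difference is $\eta$.

**Lemma 8.3.** *Every $\xi$-function has a restriction to an infinite set that is captured by elements of $\Lambda$ of rank at most $\xi$.*

*Proof.* Let $f=f_\alpha$ with $\mathrm{rk}\,\alpha=\xi$. If $\alpha\in\Lambda$, use $f_\alpha$ itself with $\kappa(k)=k$. If $\alpha\notin\Lambda$, some restriction is $(\Lambda\cap\alpha)$-captured, and ordinals below $\alpha$ have rank at most $\xi$. $\square$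

Conversely, elements of $\Lambda$ should be independent modulo letters. To see this we cut out a window around one block without cutting any other block.

Say that an interval $J$ *straddles* $c$ if $\min J<c\le\max J$. If $J$ straddles neither $u$ nor $u'$ $(u<u')$, it is contained in or disjoint from $[u,u')$. Let $\ell^\xi_k=\min I^\xi_k$. The number of points $\ell^\xi_k$ straddled by $J$ is one less than the number of blocks of $\Pi_\xi$ that $J$ meets. So a block of $\Pi_\xi$ straddles no $\ell^\xi_k$, and by (A1), for $\zeta<\xi$, a.e. block of $\Pi_\zeta$ straddles at most one.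

**Lemma 8.4 (windows).** *Let $\alpha_1,\dots,\alpha_d$ have rank at most $\xi$, let $\kappa_i:P\to S_{\alpha_i}$ and $k:P\to\omega$ be $\to\infty$, and put $J_i(n)=I^{\mathrm{rk}\,\alpha_i}_{\kappa_i(n)}$, so that $\operatorname{supp}f_{\alpha_i}(\kappa_i(n))\subseteq J_i(n)$. For a.e. $n\in P$ there is an interval $U(n)$ with*
$$I^\xi_{k(n)}\subseteq U(n)\subseteq\bigcup_{|j-k(n)|\le d}I^\xi_j$$
*such that each $J_i(n)$ is contained in or disjoint from $U(n)$.*

*Proof.* As $\kappa_i\to\infty$, for a.e. $n$ each $J_i(n)$ straddles at most one point $\ell^\xi_j$. Let also $k=k(n)\ge d$. Among the $d+1$ points $\ell^\xi_{k-d},\dots,\ell^\xi_k$ some $u$ is straddled by no $J_i(n)$; likewise some $u'$ among $\ell^\xi_{k+1},\dots,\ell^\xi_{k+d+1}$. Put $U(n)=[u,u')$. $\square$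

**Lemma 8.5.** *Let $d\ge1$, $\alpha_i\in\Lambda$, $r_i\in\mathbb Q\setminus\{0\}$, $q_j\in\mathbb Q$, and let $\kappa_i:P\to S_{\alpha_i}$, $\tau_j:P\to\omega$ be $\to\infty$, with $(\alpha_1,\kappa_1(n)),\dots,(\alpha_d,\kappa_d(n))$ pairwise distinct for each $n\in P$. Then $\sum_{i\le d}r_if_{\alpha_i}(\kappa_i(n))+\sum_{j\le p}q_jx_{\tau_j(n)}$ does not converge in $B$.*

*Proof.* Suppose the sum equals $g+v(n)$ with $g\in B$ and $v(n)\to0$ in $B$. Let $\alpha=\max_i\alpha_i=\alpha_{i_0}$, $\xi=\mathrm{rk}\,\alpha$, $k(n)=\kappa_{i_0}(n)$, and take $U(n)$ from Lemma 8.4. If $i\neq i_0$ and $\alpha_i=\alpha$, then $\kappa_i(n)\ne k(n)$ are elements of $S_\alpha$, whose gaps tend to $\infty$; so $|\kappa_i(n)-k(n)|>d$ for a.e. $n$, and $J_i(n)=I^\xi_{\kappa_i(n)}$ is disjoint from $U(n)$. Thin out $P$ so that the sets $\{i:J_i(n)\subseteq U(n)\}$ and $\{j:\tau_j(n)\in U(n)\}$ do not depend on $n$ and $k$ is injective. Restrict the identity to $U(n)$. The right side $g|U(n)+v(n)|U(n)$ tends to $0$, since $\min U(n)\to\infty$ and $g\in c_0(\Sigma)$. On the left there remain $r_{i_0}f_\alpha(k(n))$,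 terms with $\alpha_i<\alpha$, and letters. Dividing by $r_{i_0}$ and reparametrizing by $k(n)$, we see that $f_\alpha|k(P)$ is $(\Lambda\cap\alpha)$-captured, contradicting $\alpha\in\Lambda$. $\square$

**Lemma 8.6.** *If $\tau_j:P\to\omega$ are $\to\infty$, $\tau_1(n),\dots,\tau_p(n)$ are distinct for each $n$, and $\sum_jq_jx_{\tau_j(n)}$ converges in $B$, then all $q_j=0$.*

*Proof.* Let $g$ be the limit. At coordinate $\tau_j(n)$ we get $q_j\eta-g(\tau_j(n))\to0$, and $g(\tau_j(n))\to0$. So $q_j\eta=0$ and $q_j=0$. $\square$

Since $|\Lambda|\le\mathfrak c=\dim C$, fix pairwise distinct $z_\alpha\in C$ $(\alpha\in\Lambda)$ that are $\mathbb Q$-linearly independent.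

## 9. Two convergences on $B\oplus C$

Let $\mathcal B'$ be the class of partial sequences $w:P\to G$ of the form
$$w(n)=v(n)+\bigl(c(n)-\rho(\sigma)\bigr)+\sum_{i\le d}r_i\bigl(f_{\alpha_i}(\kappa_i(n))-z_{\alpha_i}\bigr)+\sum_{j\le p}q_jx_{\tau_j(n)}\tag{9.1}$$
with $v(n)\in B$, $v(n)\to0$ in $B$; $c(n)\in C$, $\sigma\in\Sigma$, $c(n)\to\sigma$ in $\Sigma$; $\alpha_i\in\Lambda$, $r_i,q_j\in\mathbb Q$; and $\kappa_i:P\to S_{\alpha_i}$, $\tau_j:P\to\omega$, all $\to\infty$. Let $\mathcal B$ be defined in the same way, with the last sum replaced by
$$\sum_{j\le p}q_j\bigl(2x_{a_j(n)}-x_{b_j(n)}\bigr),\qquad(a_j(n),b_j(n))\in E_{t_j}\text{ for fixed }t_j\in\mathbb T,\quad a_j,b_j\to\infty,\tag{9.2}$$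
where $E_t$ is from Lemma 6.1. Let $\mathcal B_0$ consist of the sequences (9.1) with $p=0$. Thus $\mathcal B_0\subseteq\mathcal B\subseteq\mathcal B'$. All three classes contain $0$ and are closed under differences (concatenate the sums; $\rho$ is additive) and under composition with strictly increasing maps. Write $w\approx w'$ on $P$ if $w-w'\in\mathcal B_0$; this relation is compatible with integer combinations and reindexing.

**Lemma 9.1 (rigidity).** *If (9.1) is constant on $P$ with value $y\in G$, then $y=0$, and for some infinite $P'\subseteq P$ we have $\sum_jq_j\delta_{\tau_j(n)}=0$ in $\mathbb Q^{(\omega)}$ for all $n\in P'$.*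

*Proof.* Let $y=b+c_0$ with $b\in B$, $c_0\in C$. **Step 1 ($C$-components).** All $C$-components in (9.1) other than that of $c(n)$ are constant, so $c(n)$ is constant, say $c_1\in C$. Then $\sigma=c_1$, $\rho(\sigma)=c_1$, the second summand vanishes, and $c_0=-\sum_ir_iz_{\alpha_i}$. **Step 2 ($B$-components).** We are left with $b=v(n)+\sum_ir_if_{\alpha_i}(\kappa_i(n))+\sum_jq_jx_{\tau_j(n)}$. Shrink $P$ to $P'$ so that the equalities among the pairs $(\alpha_i,\kappa_i(n))$ and among the $\tau_j(n)$ do not depend on $n$, and merge equal terms. If some merged coefficient of an $f$-term were nonzero, then, dropping the zero ones, Lemma 8.5 would be violated, as the sum of the $f$-terms and letters converges to $b$. So all of them vanish. Merged terms share the same $\alpha$, so $\sum_ir_iz_{\alpha_i}=0$ and $c_0=0$. Now the letter sum converges to $b$, and by Lemma 8.6 its merged coefficients vanish: $\sum_jq_j\delta_{\tau_j(n)}=0$ on $P'$. Hence $b=v(n)\to0$, so $b=0$. $\square$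

So $\mathcal B_0,\mathcal B,\mathcal B'$ contain no nonzero constants; they are null classes. By Lemma 1.4, $\mathcal N(\mathcal B)\subseteq\mathcal N(\mathcal B')$ define compatible convergences $\mathcal L\subseteq\mathcal L'$ on $G$. Clearly $x_n\to0$ in $\mathcal L'$. If $w\approx g$ on $P$ with $g\in G$ constant, then $w\to g$ along $P$ in $\mathcal L$.

**Lemma 9.2.** *No subsequence of $(x_n)$ converges in $\mathcal L$; hence $\mathcal L\subsetneq\mathcal L'$.*

*Proof.* As $\mathcal L\subseteq\mathcal L'$ and $x_n\to0$ in $\mathcal L'$, an $\mathcal L$-limit of a subsequence would be $0$. Then for some strictly increasing $s$ on an infinite $P$ the partial sequence $n\mapsto x_{s(n)}$ is in $\mathcal B$. Subtracting the two descriptions, an expression (9.1) with letter part $x_{s(n)}-\sum_{j\le p}q_j(2x_{a_j(n)}-x_{b_j(n)})$ equals $0$ on $P$. By Lemma 9.1,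
$$\delta_{s(n)}=\sum_{j\le p}q_j\bigl(2\delta_{a_j(n)}-\delta_{b_j(n)}\bigr)\quad\text{for infinitely many }n .$$
If $p=0$, this is absurd. Otherwise take $Y$ from Lemma 6.1 for $\mathcal E=\{t_1,\dots,t_p\}$ and $r=p$, such an $n$ with all $a_j(n),b_j(n)\notin Y$, and $\theta$ with $\theta(b_j(n))=\theta(a_j(n))+1$ for all $j$. The linear functional $\delta_m\mapsto2^{\theta(m)}$ kills the right side, since $2\cdot2^{\theta(a)}-2^{\theta(a)+1}=0$, but not $\delta_{s(n)}$. $\square$

Thus $(G,\mathcal L)$ is neither sequentially compact nor coarse. It remains to prove that it is c-compact.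

## 10. Every sequence has a convergent combination

We verify the criterion, Lemma 3.3. First we supply full elements.

**Lemma 10.1.** *Every $a\in C\setminus\{0\}$ is full in $(G,\mathcal L)$.*

*Proof.* Let $K$ be a closed subgroup containing $a$ and let $\sigma\in\Sigma$. By Section 7 there are integers $N_i$ with $N_ia\to\sigma$ in $\Sigma$. Then $(N_ia-\rho(\sigma))_i\in\mathcal B_0$, so $N_ia\to\rho(\sigma)$ in $\mathcal L$ and $\rho(\sigma)\in K$. So $K\supseteq\rho(\Sigma)=G$. $\square$

**Lemma 10.2 (moving blocks).** *Let $0\le m_0<m_1<\cdots$, $u_i\in B$, $\operatorname{supp}u_i\subseteq[m_i,m_{i+1})$, and let $M\subseteq\omega$ be infinite. There are an infinite $M'\subseteq M$, $\lambda\in C$, $q_j\in\mathbb Q$ and injective $\tau_j:M'\to\omega$ $(j\le p)$ with $u_i\approx\lambda+\sum_{j\le p}q_jx_{\tau_j(i)}$ on $M'$.*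

*Proof.* Apply (A2) to the points $0$ and $m_h$ $(h\in M)$. For some $\xi$, infinitely many blocks of $\Pi_\xi$ contain an interval between successive points; at most one of them contains it because of the initial interval beginning at $0$. An interval beginning at $m_h$, $h\in M$, contains $[m_h,m_{h+1})$. So for infinitely many $h\in M$ we have $[m_h,m_{h+1})\subseteq I^\xi_{k(h)}$ with distinct $k(h)$. Thin out so that $k$ is strictly increasing with gaps tending to $\infty$. Then $k(h)\mapsto u_h$ is a $\xi$-function. By Lemma 8.3 it is $\Lambda$-captured on an infinite set: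
$$u_h-\sum_jq_jx_{\tau_j(h)}-\sum_ir_if_{\alpha_i}(\kappa_i(h))\to0\quad\text{in }B,$$
where we have reindexed by $h$. With $\lambda=\sum_ir_iz_{\alpha_i}\in C$ this says $u_h\approx\lambda+\sum_jq_jx_{\tau_j(h)}$. Thin out to make the $\tau_j$ injective. $\square$

**Proposition 10.3.** *Every sequence $(y_n)$ in $(G,\mathcal L)$ satisfies (α) of Lemma 3.3, or (β) with some $a\in C\setminus\{0\}$.*

*Proof.* Write $y_n=b_n+c_n$ with $b_n\in B$, $c_n\in C$. By compactness of $\Sigma$ pass to a subsequence with $c_n\to\sigma$ in $\Sigma$ and $b_n(j)\to\bar b(j)$ for all $j$, where $\bar b\in\Sigma^\omega$. Then $c_n\approx\rho(\sigma)$.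

**Case 1: $\bar b\in B$.** This case isolates moving blocks, replaces them by letters, and removes the letters with the pairs of Lemma 6.1. Choose inductively $m_0=0$; $n_i>n_{i-1}$ with $\|(b_{n_i}-\bar b)(j)\|<2^{-i}$ for $j<m_i$; and $m_{i+1}>m_i$ with $\|(b_{n_i}-\bar b)(j)\|<2^{-i}$ for $j\ge m_{i+1}$. With $u_i=(b_{n_i}-\bar b)|[m_i,m_{i+1})$ we have $\|b_{n_i}-\bar b-u_i\|\le2^{-i}$, so $b_{n_i}\approx\bar b+u_i$. By Lemma 10.2, on an infinite $M$,
$$y_{n_i}\approx g+\sum_{j\le p}q_jx_{\tau_j(i)},\qquad g=\rho(\sigma)+\bar b+\lambda,\quad\tau_j\text{ injective}.$$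
If $p=0$, then $y_{n_i}\to g$ along $M$, which is (α). If $p\ge1$, then $t=(M,\tau_1,\dots,\tau_p)\in\mathbb T$; let $i_0<i_0'<i_1<\cdots$ be from Lemma 6.1. Composing with $k\mapsto i_k$ and $k\mapsto i_k'$,
$$2y_{n_{i_k}}-y_{n_{i_k'}}\approx g+\sum_{j\le p}q_j\bigl(2x_{\tau_j(i_k)}-x_{\tau_j(i_k')}\bigr),\qquad(\tau_j(i_k),\tau_j(i_k'))\in E_t .$$
So the left side minus $g$ is in $\mathcal B$, and the left side converges to $g$ in $\mathcal L$. This is (α) with coefficients $2,-1$.

**Case 2: $\bar b\notin B$.** Then $J=\{j:\|\bar b(j)\|\ge\varepsilon\}$ is infinite for some $\varepsilon>0$. We shall take differences of the sequence that contain a long piece of $\bar b$ and show that they converge, modulo letters, to a nonzero element of $C$.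

Choose $m_0=0$; $n_i>n_{i-1}$ with $\|(b_{n_i}-\bar b)(j)\|<2^{-i}$ for $j<m_i$; and $m_{i+1}>m_i$ with $\|b_{n_i}(j)\|<2^{-i}$ for $j\ge m_{i+1}$ and $J\cap[m_i,m_{i+1})\neq\emptyset$. With $u_i=b_{n_i}|[m_i,m_{i+1})$ we have $b_{n_i}\approx\bar b|[0,m_i)+u_i$. By Lemma 10.2 there is an infinite $M$ with $u_i\approx\lambda+\sum_{j\le p}q_jx_{\tau_j(i)}$ on $M$, $\tau_j$ injective.

**Claim.** *There are an infinite $S'\subseteq\omega$, strictly increasing maps $k\mapsto i_k$ and $k\mapsto i_k'$ from $S'$ to $M$ with $i_k<i'_k$, and $a\in C\setminus\{0\}$, such that*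
$$f(k):=\bar b|[m_{i_k},m_{i_k'})\approx a+\sum_jq^*_jx_{\tau^*_j(k)}\quad\text{on }S',\qquad\tau_j^*\to\infty .$$

*Proof of the Claim.* **Step 1 (the right rank).** Let $M^\xi_k=\{i\in M:m_i\in I^\xi_k\}$, a finite set, and let $\xi$ be least with $\sup_k|M^\xi_k|=\infty$. Such a $\xi$ exists: apply (A2) to points $0=h_0<h_1<\cdots$ such that $[h_l,h_{l+1})$ contains at least $l$ of the $m_i$, $i\in M$; infinitely many blocks of some $\Pi_\xi$ contain some $[h_l,h_{l+1})$, for different $l$. For $\zeta<\xi$ let $C_\zeta=\sup_k|M^\zeta_k|<\infty$. Choose $S=\{k_1<k_2<\cdots\}$ with gaps tending to $\infty$ and $|M^\xi_{k_l}|\ge l+2$. For $k\in S$ let $i_k=\min M^\xi_k$ and $i_k'=\max M^\xi_k$. Then $[m_{i_k},m_{i_k'})\subseteq I^\xi_k$, so $f$ is a $\xi$-function on $S$.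

**Step 2 (capturing and windowing).** By Lemma 8.3, on an infinite subset of $S$,
$$f(k)-\sum_{j\le p^*}q^*_jx_{\tau_j^*(k)}-\sum_{i\le d}r_if_{\alpha_i}(\kappa_i(k))\to0\quad\text{in }B,\qquad\alpha_i\in\Lambda,\ \mathrm{rk}\,\alpha_i\le\xi,\tag{10.1}$$
where, after thinning out, merging equal terms and dropping zero coefficients, the pairs $(\alpha_i,\kappa_i(k))$ are distinct for each $k$ and all $r_i\neq0$. Apply Lemma 8.4 with $k(n)=n$: for a.e. $k$ there is a window $U(k)\supseteq I^\xi_k$, contained in the union of the $I^\xi_j$ with $|j-k|\le d$, such that each $J_i(k)=I^{\mathrm{rk}\,\alpha_i}_{\kappa_i(k)}$ is contained in or disjoint from $U(k)$. Restrict (10.1) to $U(k)$; this does not change $f(k)$. Thinning out and dropping the terms that vanish, we may assume that all $J_i(k)\subseteq U(k)$ and all $\tau^*_j(k)\in U(k)$. For terms of rank $\xi$ we now have $|\kappa_i(k)-k|\le d$ (the original $d$), so we may also assume that $\kappa_i(k)-k$ is constant.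

**Step 3 (the rank-$\xi$ indices $\alpha_i$ are pairwise distinct).** If $\alpha_i=\alpha_{i'}=\alpha$ had rank $\xi$ with $i\ne i'$, then $\kappa_i(k)\neq\kappa_{i'}(k)$ would be elements of $S_\alpha$ at bounded distance, tending to infinity; but the gaps of $S_\alpha$ tend to $\infty$.

**Step 4 (some $\alpha_i$ has rank $\xi$ and $\kappa_i(k)=k$).** Otherwise all rank-$\xi$ terms vanish on $I^\xi_k$. The points $m_h$ $(h\in M^\xi_k)$ divide $[m_{i_k},m_{i_k'})$ into $|M^\xi_k|-1$ intervals $[m_h,m_{h^+})$, where $h^+$ is the successor of $h$ in $M$. A term of rank $\zeta<\xi$ is supported in a block of $\Pi_\zeta$, which contains at most $C_\zeta$ of the points $m_h$, $h\in M$, so it meets at most $C_\zeta+1$ of these intervals. Each letter meets at most one. As $|M^\xi_k|\to\infty$, for large $k$ some interval $[m_h,m_{h^+})$ is met by none of them. It contains $[m_h,m_{h+1})$, hence some $j\in J$. At coordinate $j$ the difference in (10.1) equals $f(k)(j)=\bar b(j)$, of norm at least $\varepsilon$. This happens for all large $k$, a contradiction.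

**Step 5 (the limit).** Put $a=\sum_ir_iz_{\alpha_i}\in C$. By Step 4 there is a rank-$\xi$ index $\alpha=\alpha_i$; by Step 3 the coefficient of $z_\alpha$ in $a$ is $r_i\ne0$. As the $z$'s are linearly independent, $a\neq0$. By (10.1), $f(k)\approx a+\sum_jq^*_jx_{\tau^*_j(k)}$ on the remaining infinite set $S'$. The Claim is proved.

*End of Case 2.* For $k\in S'$ let $\Delta_k=y_{n_{i_k'}}-y_{n_{i_k}}$. Here $c_{n_{i_k'}}-c_{n_{i_k}}\to0$ in $\Sigma$, so this difference is $\approx0$. Next, $b_{n_{i_k'}}-b_{n_{i_k}}\approx f(k)+u_{i_k'}-u_{i_k}$, because $\bar b|[0,m_{i_k'})-\bar b|[0,m_{i_k})=f(k)$. Finally $u_{i_k'}-u_{i_k}\approx\sum_jq_j(x_{\tau_j(i_k')}-x_{\tau_j(i_k)})$, since $\lambda$ cancels. Hence, after thinning out $S'$,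
$$\Delta_k\approx a+\sum_{j\le p'}\tilde q_jx_{\tilde\tau_j(k)}\quad\text{on }S',\qquad\tilde\tau_j:S'\to\omega\text{ injective}.$$
If $p'=0$, then $\Delta_k\to a$ along $S'$. Otherwise apply Lemma 6.1 to $(S',\tilde\tau_1,\dots,\tilde\tau_{p'})$: along its pairs $k<k'$ of mates, exactly as in Case 1, $2\Delta_k-\Delta_{k'}\to2a-a=a$ in $\mathcal L$. In both situations the left side is an integer combination of subsequences of $(y_n)$ with coefficient sum $0$: the coefficients are $1,-1$, or $2,-2,-1,1$. This is (β). $\square$

**Proof of Theorem 2.6.** By Proposition 10.3 and Lemma 10.1 the hypothesis of Lemma 3.3 holds, so $(G,\mathcal L)$ is c-compact. By Section 9, $x_n\to0$ in $\mathcal L'$, no subsequence of $(x_n)$ converges in $\mathcal L$, and $\mathcal L\subsetneq\mathcal L'$. So $(G,\mathcal L)$ is neither sequentially compact nor coarse. $\square$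

## 11. Ramsey convergence sets force sequential compactness

The pairs $E_t$ were chosen by a transfinite recursion. Theorem 2.7 shows that a counterexample cannot avoid irregularity: some $\mathcal C_{x,k}$ must fail to be Ramsey. Its proof turns a sequence without convergent subsequence into a closed subgroup of $G\times F_A$ with a non-closed projection.

*Proof of Theorem 2.7.* Suppose $(x_n)$ has no convergent subsequence.

**Step 1 (one set $A$ homogeneous for all $k$).** Choose $A_0\supseteq A_1\supseteq\cdots$ homogeneous for the countably many sets $\mathcal C_{x,k}$ in turn, and an infinite $A$ with $A\subseteq^*A_j$ for all $j$. Let $k\in\mathbb Z^m$ be treated at $A_j$ and let $D\in[A]^\omega$. Deleting from $D$ an initial segment whose length is a multiple of $m$ deletes finitely many terms of the sequence of sums, which does not affect whether it converges (Urysohn axiom). If the segment is long enough, what remains is a subset of $A_j$. So for every $k$ either $[A]^\omega\subseteq\mathcal C_{x,k}$ (call $k$ *good*) or $[A]^\omega\cap\mathcal C_{x,k}=\emptyset$. Write $x|_A$ for $(x_n)_{n\in A}$.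

**Step 2 (if $k=(k_0,\dots,k_{m-1})$ is good, then each $k_ix|_A$ is Cauchy).** Let $(a_l),(b_l)$ be strictly increasing sequences in $A$. By the Urysohn axiom it suffices to find in every subsequence a further one along which $k_i(x_{a_l}-x_{b_l})\to0$. So we may assume $a_l=b_l$ for all $l$, which is trivial, or, by symmetry, $a_l<b_l$ for all $l$. Passing to a subsequence, there are groups $c^l_0<\dots<c^l_m$ in $A$ with $c^l_m<c^{l+1}_0$, $c^l_i=a_l$, $c^l_{i+1}=b_l$: add $i$ elements of $A$ below $a_l$ and $m-1-i$ elements above $b_l$. Let $D$ consist of these groups without the $c^l_{i+1}$, and $D'$ of these groups without the $c^l_i$. The sums along $D$ and along $D'$ converge, because $k$ is good. So do the sums along the set that takes the groups of $D$ for even $l$ and those of $D'$ for odd $l$; hence the two limits agree. The difference of the $l$-th sums is $k_i(x_{a_l}-x_{b_l})$, which therefore tends to $0$.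

**Step 3 (converging combinations have Cauchy parts).** *If $m\ge1$, $s_i(l)\in A$ $(i<m)$ are distinct for each $l$, $s_i\to\infty$, and $\sum_{i<m}k_ix_{s_i(l)}$ converges, then all $k_ix|_A$ are Cauchy.* Pass to a subsequence on which the order pattern of $(s_i(l))_i$ is constant and the groups $\{s_i(l):i<m\}$ are consecutive. Their union is in $\mathcal C_{x,k'}$ for a permutation $k'$ of $k$. So $k'$ is good, and Step 2 applies.

**Step 4 (the closed subgroup).** The set $\{j\in\mathbb Z:jx|_A\text{ is Cauchy}\}$ is a subgroup $d\mathbb Z$ with $d\ge0$. By fact (ii) $G$ is complete, so $d\ne1$: otherwise $x|_A$ would converge. If $d\ge2$, let $g=\lim_{n\in A}dx_n$, which exists by completeness. Let $\Gamma\le G\times F_A$ be generated by the $(x_n,e_n)$ $(n\in A)$ and, if $d\ge2$, by $(g,de_\infty)$. To see that $\Gamma$ is closed, let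
$$\sum_n\lambda_{l,n}(x_n,e_n)+\mu_l(g,de_\infty)\to(y,f),\qquad f=\sum\varphi_ne_n+\varphi_\infty e_\infty,$$
where for $d=0$ we read $\mu_l=0$, $g=0$. Apply (1.1) with $\nu_l=d\mu_l$. On an infinite set of $l$ we have $d\mu_l=\varphi_\infty-\sum_ik_i$, so $\mu_l=\mu$ is constant there, and $\sum_ik_ix_{s_i(l)}$ converges to $y-\sum_n\varphi_nx_n-\mu g$. By Step 3 (if $m\ge1$) all $k_i\in d\mathbb Z$.

If $d=0$, then $m=0$, because the $k_i$ are nonzero. So $\varphi_\infty=0$, $y=\sum_n\varphi_nx_n$, and $(y,f)\in\Gamma$. If $d\ge2$, then by Lemma 1.6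
$$\sum_ik_ix_{s_i(l)}=\sum_i\tfrac{k_i}d\,dx_{s_i(l)}\to\tfrac{\sum_ik_i}dg .$$
Moreover $d$ divides $\varphi_\infty=d\mu+\sum_ik_i$, and
$$y=\sum_n\varphi_nx_n+\mu g+\tfrac{\sum_ik_i}dg=\sum_n\varphi_nx_n+\tfrac{\varphi_\infty}dg .$$
So $(y,f)=\sum_n\varphi_n(x_n,e_n)+\frac{\varphi_\infty}d(g,de_\infty)\in\Gamma$.

**Step 5 (contradiction).** The projection of $\Gamma$ to $F_A$ is $\langle e_n\ (n\in A)\rangle$, or $\langle e_n\ (n\in A),\,de_\infty\rangle$ with $d\ge2$. It contains all $e_n$ but not their limit $e_\infty$, so it is not closed, contradicting c-compactness. Hence every sequence in $G$ has a convergent subsequence.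

**Step 6 (countable groups with analytic convergence).** Let $G$ be countable and $\mathcal L$ analytic. For each $y\in G$ the map $D\mapsto\bigl((\sum_{i<m}k_ix_{d_{mn+i}})_n,\,y\bigr)$ from $[\omega]^\omega$ to $G^\omega\times G$ is continuous, and $\mathcal C_{x,k}$ is the union over the countably many $y\in G$ of the preimages of $\mathcal L$ under these maps. So $\mathcal C_{x,k}$ is analytic. Analytic subsets of $[\omega]^\omega$ are Ramsey in the above sense (Silver, J. Symbolic Logic 35 (1970)), and the first part applies. $\square$
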